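\title{Minimum degrees along an infinite $C_4$-free graph}

\begin{abstract}
Let $G$ be a graph on $\{1,2,3,\dots\}$ with no cycle of length four, and let $G_n$ be the subgraph spanned by the first $n$ vertices. We prove that the minimum degree of $G_n$ is at most $10\sqrt{n/\log n}$ for infinitely many $n$, which confirms the conjecture that $\liminf\delta(G_n)/\sqrt n=0$. The method extends to $K_{2,t+1}$-free graphs and to the degrees of a dense set of vertices. A construction with residue classes modulo primes shows that the order $\sqrt{n/\log n}$ is exact for vertex sets of positive density.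
\end{abstract}

\section{The problem and the results}

Graphs are simple, $\log$ is the natural logarithm, and $p$ always denotes a prime. For a graph $G$ on $\mathbb N=\{1,2,3,\dots\}$ let $G_n$ be the subgraph spanned by $\{1,\dots,n\}$, and for $v\le n$ let $\deg_n(v)$ be the degree of $v$ in $G_n$. The minimum degree of a finite graph $H$ is $\delta(H)$. A graph is \emph{$C_4$-free} if it contains no cycle of length four. Two distinct vertices with two common neighbors span such a cycle, and opposite vertices of such a cycle have two common neighbors, so $C_4$-free means that any two vertices have at most one common neighbor. In the same way, a graph contains no copy of the complete bipartite graph $K_{2,t+1}$ exactly when any two vertices have at most $t$ common neighbors.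

Let $H$ be $C_4$-free with $n$ vertices and minimum degree $\delta$. Each vertex is a common neighbor of at least $\delta(\delta-1)$ ordered pairs of distinct vertices, and each of the $n(n-1)$ pairs has at most one common neighbor. Hence $\delta(\delta-1)\le n-1$ and $\delta<\sqrt n+1$. It is known that this is asymptotically sharp: for every $n$ there is a $C_4$-free graph of order $n$ with minimum degree $(1+o(1))\sqrt n$. For an infinite $C_4$-free graph, the ratio $\delta(G_n)/\sqrt n$ therefore measures how close the $n$th stage is to the finite optimum, and one may ask whether all stages can be within a constant factor of it at once. The following conjecture is posed in \cite{source}.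

\begin{quote}
\textbf{Conjecture.} If $G$ is a $C_4$-free graph on $\mathbb N$, then $\displaystyle\liminf_{n\to\infty}\delta(G_n)/\sqrt n=0$.
\end{quote}

For the average degree the corresponding statement is false.

\begin{example}\label{ex:average}
For $k\ge0$ place a $C_4$-free graph $H_k$ of order $2^k$ on the interval $[2^k,2^{k+1}-1]$, with no edges between intervals. By the fact just recalled, we may take $H_k$ with at least $c\,2^{3k/2}$ edges for all large $k$, where $c>0$ is a constant. Given $n$, let $k$ be the largest integer with $2^{k+1}-1\le n$. Then $n<2^{k+2}$, so $G_n$ contains $H_k$ and $2^k>n/4$. Thus $G_n$ has at least $c\,n^{3/2}/8$ edges for all large $n$.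
\end{example}

In this example a vertex stops gaining neighbors once its block is complete. A counterexample to the conjecture cannot behave so: each of the first $m$ vertices must keep acquiring neighbors at the rate $\sqrt n$ as $n$ grows. A later vertex with several neighbors among the first $m$ uses up pairs, and there are fewer than $m^2$ pairs for all stages together. We show that each range of $n$ of the form $(N,4N]$ with $m\le N\le m^2$ costs, on average, a fixed proportion of them. There are about $\log m$ such ranges, and this gains a factor $\sqrt{\log n}$ over the finite bound.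

\begin{theorem}\label{thm:main}
Let $G$ be a $C_4$-free graph on $\mathbb N$. For every $m\ge3$ there is $n\in[m,m^2]$ with
\[
\delta(G_n)\le\frac1m\sum_{v\le m}\deg_n(v)\le7\sqrt{\frac n{\log m}}\le10\sqrt{\frac n{\log n}}.
\]
Hence $\liminf_{n\to\infty}\delta(G_n)/\sqrt n=0$.
\end{theorem}

The same argument with a finer weight gives a better constant, allows $t$ common neighbors, and needs the degrees of only some of the vertices.

\begin{theorem}\label{thm:general}
Let $t\ge1$ and let $G$ be a graph on $\mathbb N$ in which any two vertices have at most $t$ common neighbors. Let $U\subseteq\mathbb N$ be infinite with $|U\cap[1,m]|\ge m^{1-o(1)}$. Then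
\[
\liminf_{n\to\infty}\ \sqrt{\frac{\log n}n}\ \min_{u\in U,\,u\le n}\deg_n(u)\le2\sqrt{\frac t{\log2}}.
\]
In particular, if $G$ is $C_4$-free, then $\liminf_{n\to\infty}\delta(G_n)\sqrt{(\log n)/n}\le2/\sqrt{\log2}<2.41$.
\end{theorem}

The hypothesis on $U$ means that for every $\eta>0$ we have $|U\cap[1,m]|\ge m^{1-\eta}$ for all large $m$. It holds for every set of positive density, and for such sets the bound has the right order.

\begin{theorem}\label{thm:sharp}
For every integer $K\ge2$ there is a $C_4$-free graph on $\mathbb N$ such that, for $U=\{K,2K,3K,\dots\}$,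
\[
\liminf_{n\to\infty}\ \sqrt{\frac{\log n}n}\ \min_{u\in U,\,u\le n}\deg_n(u)\ge2\sqrt{1-1/K}.
\]
\end{theorem}

Letting $K\to\infty$, we see that the supremum of this lower limit, over all $C_4$-free graphs and all sets $U$ of positive density, lies between $2$ and $2/\sqrt{\log2}\approx2.402$. The bound for the average in Theorem~\ref{thm:main} is also sharp up to a constant. Indeed, take $K=2$, so that $2\sqrt{1-1/K}=\sqrt2>1$. For large $m$ and every $n\in[m,m^2]$, each even vertex $v\le m$ has $\deg_n(v)\ge\sqrt{n/\log n}\ge\sqrt{n/(2\log m)}$, and at least $m/3$ of the vertices $v\le m$ are even, so the average is at least $\frac13\sqrt{n/(2\log m)}$.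

We do not settle whether a $C_4$-free graph can have $\delta(G_n)\ge c\sqrt{n/\log n}$ for some $c>0$ and all large $n$, with all vertices included.

\section{Counting pairs at one scale and at two}\label{sec:pairs}

Fix a finite nonempty set $A\subseteq\mathbb N$ of $r$ vertices; it will be $\{1,\dots,m\}$ or $U\cap[1,m]$. For $w\in\mathbb N$ let $d(w)$ be the number of neighbors of $w$ in $A$, and put
\[
F(N)=\sum_{w\le N}d(w),\qquad S(N)=\sum_{w\le N}d(w)^2 .
\]
Lower bounds on degrees are lower bounds on $F$, and the restriction on common neighbors is an upper bound on $S$.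

\begin{lemma}\label{lem:pairs}
Suppose that any two vertices of $G$ have at most $t$ common neighbors. Then:
\begin{enumerate}
\item[(a)] $F(N)=\sum_{v\in A}\deg_N(v)$ for $N\ge\max A$;
\item[(b)] $S(N)-F(N)\le tr^2$ for all $N\ge1$;
\item[(c)] $S(N)\le tr^2+N+r\sqrt{tN}$ for all $N\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both sides of (a) count the pairs $(v,w)$ with $v\in A$, $w\le N$ and $v$ adjacent to $w$. For (b), the sum $S(N)-F(N)=\sum_{w\le N}d(w)(d(w)-1)$ counts the triples $(v,v',w)$ with $v\ne v'$ in $A$ and $w\le N$ adjacent to both. There are $r(r-1)$ choices of $(v,v')$ and at most $t$ choices of $w$ for each.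

For (c) write $F=F(N)$. The Cauchy--Schwarz inequality and (b) give $F^2\le N S(N)\le N(tr^2+F)$, that is, $F(F-N)\le tr^2N$. If $F-N$ exceeded $r\sqrt{tN}$, both factors on the left would exceed $r\sqrt{tN}$, which is impossible. So $F\le N+r\sqrt{tN}$, and (c) follows from (b).
\end{proof}

Part (b) is the only place where the restriction on common neighbors enters. Part (c) says that $S(N)$ stays of order $r^2$ for all $N$ up to $r^2$: one budget serves the whole range. The next example shows how two values of $n$ compete for it.

\begin{example}\label{ex:two}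
Let $G$ be $C_4$-free with $\delta(G_n)\ge c\sqrt n$ for all large $n$, and let $A=\{1,\dots,m\}$ with $m$ large. By Lemma~\ref{lem:pairs}, $F(n)\ge cm\sqrt n$ for $n\ge m$, and
\[
S(m)\le S(4m)\le m^2+4m+2m^{3/2}=(1+o(1))m^2 .
\]
Using $n=m$ alone, $c^2m^3\le F(m)^2\le mS(m)$, which gives $c\le1$, the finite bound.

Now use $n=m$ and $n=4m$ together. One would like to say that the vertices in $(m,4m]$ send many edges to $A$, but their number is $F(4m)-F(m)$, and we have no useful upper bound on $F(m)$: the graph may supply edges early. We avoid the difference. Give the weight $H(w)=3$ to $w\le m$ and $H(w)=1$ to $m<w\le4m$. Then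
\[
\sum_{w\le4m}d(w)H(w)=2F(m)+F(4m)\ge2cm^{3/2}+2cm^{3/2}=4cm^{3/2},
\]
while $\sum_{w\le 4m}H(w)^2=9m+3m=12m$. Cauchy--Schwarz gives $16c^2m^3\le12m\,S(4m)$, so $c^2\le3/4$. Two scales already beat the finite bound.
\end{example}

Two features of $H$ matter. It is nonincreasing, so the weighted sum is a combination of values of $F$ with nonnegative coefficients. It is also proportional to the expected size of $d$, which is the case of equality in Cauchy--Schwarz: if $F(n)=cm\sqrt n$ at $n=m$ and $n=4m$, the average of $d$ is $c\sqrt m$ on $[1,m]$ and $c\sqrt m/3$ on $(m,4m]$.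

To see what more scales should give, suppose $F(n)=cm\sqrt n$ throughout. The $3N$ vertices of $(N,4N]$ then send $cm\sqrt N$ edges to $A$ and contribute at least $(cm\sqrt N)^2/(3N)=c^2m^2/3$ to $S$, whatever $N$ is. About $\log_4m$ such blocks fit between $m$ and $m^2$, and $S(m^2)\le3m^2$, so $c^2\log m$ should be bounded. The count ends at $m^2$ because a vertex with $d(w)=1$ uses no pair, and for $N\ge m^2$ such vertices alone could supply $N\ge m\sqrt N$ edges.

\section{All scales: the upper bounds}

The following inequality is the computation of Example~\ref{ex:two} for an arbitrary nonincreasing weight, taken constant on $[1,m]$, where no lower bound on $F$ is available. It uses nothing about the graph.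

\begin{lemma}\label{lem:weight}
Let $m<M$ be positive integers and let $h\colon[m,M]\to(0,\infty)$ be nonincreasing. Then
\[
\sum_{w=m}^{M-1}F(w)\bigl(h(w)-h(w+1)\bigr)\le\Bigl(m\,h(m)^2+\int_m^Mh(s)^2\,ds\Bigr)^{1/2}S(M)^{1/2}.
\]
\end{lemma}

\begin{proof}
Let $H(w)=h(\max(w,m))$ for $1\le w\le M$. Substituting $d(w)=F(w)-F(w-1)$, with $F(0)=0$, and collecting the terms in each $F(w)$ gives
\[
\sum_{w\le M}d(w)H(w)=F(M)H(M)+\sum_{w=1}^{M-1}F(w)\bigl(H(w)-H(w+1)\bigr).
\]
The terms with $w<m$ vanish and $F(M)H(M)\ge0$, so the left side of the lemma is at most $\sum_{w\le M}d(w)H(w)$. By Cauchy--Schwarz this is at most $\bigl(\sum_{w\le M}H(w)^2\bigr)^{1/2}S(M)^{1/2}$. Finally the terms $w\le m$ of $\sum H(w)^2$ add up to $m\,h(m)^2$, and $h(w)^2\le\int_{w-1}^wh(s)^2\,ds$ for $m<w\le M$ because $h$ is nonincreasing.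
\end{proof}

The weight should imitate $d$, the increment of $F$. So when the lower bound for $F(n)$ is a multiple of a function $g(n)$, we take $h$ close to a multiple of $g'$. For $g(x)=\sqrt x$ this is $h(x)=x^{-1/2}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A=\{1,\dots,m\}$, $M=m^2$, and
\[
c=\min_{m\le n\le M}\frac{F(n)}{m\sqrt n},
\]
so that $F(w)\ge cm\sqrt w$ for $m\le w\le M$. Lemma~\ref{lem:pairs}(c) with $t=1$ and $r=m$ gives $S(M)\le3m^2$. Take $h(x)=x^{-1/2}$. For $s\in[w,w+1]$ we have $s\le2w$, so $\sqrt w\ge\sqrt{s/2}$, and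
\[
\sum_{w=m}^{M-1}F(w)\bigl(h(w)-h(w+1)\bigr)\ge\sum_{w=m}^{M-1}cm\sqrt w\int_w^{w+1}\frac{ds}{2s^{3/2}}\ge\frac{cm}{2\sqrt2}\int_m^M\frac{ds}s=\frac{cm\log m}{2\sqrt2}.
\]
Also $m\,h(m)^2+\int_m^Mh(s)^2\,ds=1+\log m\le2\log m$, since $m\ge3>e$. Squaring the inequality of Lemma~\ref{lem:weight},
\[
\frac{c^2m^2(\log m)^2}8\le2\log m\cdot3m^2,
\]
so $c^2\le48/\log m$ and $c\le7/\sqrt{\log m}$.

Let $n\in[m,M]$ attain the minimum defining $c$. By Lemma~\ref{lem:pairs}(a),
\[
\delta(G_n)\le\min_{v\le m}\deg_n(v)\le\frac1m\sum_{v\le m}\deg_n(v)=\frac{F(n)}m=c\sqrt n\le7\sqrt{\frac n{\log m}}.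
\]
Since $\log n\le2\log m$ and $7\sqrt2<10$, the last quantity is at most $10\sqrt{n/\log n}$. As $n\ge m$ and $m$ is arbitrary, there are arbitrarily large $n$ with $\delta(G_n)/\sqrt n\le10/\sqrt{\log n}$, and the lower limit is $0$.
\end{proof}

For Theorem~\ref{thm:general} we adjust two things to save constants. The degrees are now compared with $g(x)=\sqrt{x/\log x}$, whose derivative is asymptotic to $\frac12(x\log x)^{-1/2}$, and the weight changes accordingly. We also stop at $M=\lfloor m^{2-\varepsilon}\rfloor$, so that the terms $M$ and $r\sqrt{tM}$ in Lemma~\ref{lem:pairs}(c) are negligible against $tr^2$. The integral that counts the scales becomes $\int ds/(s\log s)$, and its value over $[m,m^2]$ is the $\log2$ in the theorem.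

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $g(x)=\sqrt{x/\log x}$. Suppose that $c>0$ and $n_0\ge2$ satisfy $\deg_n(u)\ge c\,g(n)$ whenever $n\ge n_0$, $u\in U$ and $u\le n$. Every positive $c$ below the lower limit in the theorem has this property for some $n_0$, so it suffices to show that $c\le2\sqrt{t/\log2}$.

Fix $\varepsilon\in(0,1)$. Let $m\ge n_0$ be large, $A=U\cap[1,m]$, $r=|A|$ and $M=\lfloor m^{2-\varepsilon}\rfloor>m$. By the hypothesis on $U$ we have $r\ge m^{1-\varepsilon/4}$ for large $m$, so $M/r^2\le m^{-\varepsilon/2}\to0$, and Lemma~\ref{lem:pairs}(c) gives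
\begin{equation}\label{eq:S}
S(M)\le(t+o(1))r^2\qquad(m\to\infty).
\end{equation}
By Lemma~\ref{lem:pairs}(a), $F(w)\ge rc\,g(w)$ for all $w\ge m$. Put
\[
h(x)=(x\log x)^{-1/2},\qquad L_m=\int_m^M\frac{ds}{s\log s}=\log\frac{\log M}{\log m},
\]
so that $L_m\to L=\log(2-\varepsilon)>0$. The weight factor in Lemma~\ref{lem:weight} is
\[
m\,h(m)^2+\int_m^Mh(s)^2\,ds=\frac1{\log m}+L_m\to L .
\]
For the left side of that lemma,
\[
-h'(s)=\frac{1+\log s}{2(s\log s)^{3/2}}\ge\frac1{2s^{3/2}(\log s)^{1/2}}=\frac1{g(s)}\cdot\frac1{2s\log s},
\]
and for $w\ge m$ and $s\in[w,w+1]$,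
\[
g(s)\le\sqrt{s/\log w}=g(w)\sqrt{s/w}\le g(w)\sqrt{1+1/m}.
\]
Therefore
\[
\sum_{w=m}^{M-1}F(w)\bigl(h(w)-h(w+1)\bigr)\ge rc\sum_{w=m}^{M-1}\int_w^{w+1}\frac{g(w)}{g(s)}\,\frac{ds}{2s\log s}\ge\frac{rcL_m}{2\sqrt{1+1/m}}.
\]
Square the inequality of Lemma~\ref{lem:weight}, insert these estimates and \eqref{eq:S}, divide by $r^2$ and let $m\to\infty$. This gives $c^2L^2/4\le Lt$, so $c^2\le4t/\log(2-\varepsilon)$. Letting $\varepsilon\to0$ completes the proof.
\end{proof}

The hypothesis on $U$ was used only for \eqref{eq:S}: the useful scales run from $m$ to about $r^2$, and if $U$ is sparse there may be none.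

\begin{example}\label{ex:cubes}
Let $U$ be the set of cubes. For each $k\ge1$ there are $3k^2+3k$ integers strictly between $k^3$ and $(k+1)^3$; join $k$ of them to each of $1^3,2^3,\dots,(3k+3)^3$. Every non-cube has degree $1$ and no two cubes are adjacent, so the graph has no cycle. Let $N^3\le n<(N+1)^3$ and $j\le N$. For each $k$ with $N/3\le k\le N-1$ we have $j\le3k+3$, so $j^3$ has $k\ge N/3$ neighbors between $k^3$ and $(k+1)^3\le n$. There are at least $2N/3-1$ such $k$. Hence $\deg_n(j^3)\ge\frac N3\bigl(\frac{2N}3-1\bigr)$, which has order $n^{2/3}$, and the lower limit in Theorem~\ref{thm:general} is infinite.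
\end{example}

\section{Residue classes modulo primes: the lower bound}

We use the prime number theorem $\pi(x)\sim x/\log x$, where $\pi(x)$ is the number of primes $p\le x$, and its consequence
\begin{equation}\label{eq:sump}
\sum_{p\le x}p=x\pi(x)-\int_2^x\pi(s)\,ds\sim\frac{x^2}{2\log x}.
\end{equation}
The equality is partial summation. For the asymptotic, $x\pi(x)\sim x^2/\log x$, and $\int_2^x\pi(s)\,ds\sim\int_2^x(s/\log s)\,ds\sim x^2/(2\log x)$, the last step by l'H\^opital's rule.

The proof of Theorem~\ref{thm:general} suggests what a near-extremal graph looks like: $d(w)$ should be about $r\,h(w)$, up to a constant, so the vertex $w$ should be adjacent to a fraction of order $(w\log w)^{-1/2}$ of the elements of $U$, and two such vertices should share at most one neighbor. A residue class modulo $p$ contains a fraction $1/p$ of the integers. If all classes to prime moduli are listed in order of the modulus, then by \eqref{eq:sump} the classes modulo $p$ appear at positions $w\sim p^2/(2\log p)$, so $p\sim\sqrt{w\log w}$, which is the required size. Classes to distinct prime moduli $p,p'$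 meet once in every $pp'$ integers, so each class must be truncated.

\medskip
\noindent\textbf{The graph.} Fix $K\ge2$. Call the vertex $Ku$ the \emph{point} $u$, for $u=1,2,\dots$. List the pairs $(p,b)$ with $p$ prime and $0\le b<p$ by increasing $p$ and, for fixed $p$, by increasing $b$. Call these pairs \emph{lines}, and identify the $i$th line with the $i$th positive integer not divisible by $K$. Join the point $u$ to the line $(p,b)$ if and only if
\[
u\equiv b\pmod p\qquad\text{and}\qquad p^2>u,
\]
and put in no other edges.

For $K=2$ the vertices $1,3,5,7,9,11$ are the lines $(2,0)$, $(2,1)$, $(3,0)$, $(3,1)$, $(3,2)$, $(5,0)$, and the point $5$, which is the vertex $10$, is joined to one line for each prime $p\ge3$, beginning with $(3,2)$ and $(5,0)$. Without the condition $p^2>u$, the points $1$ and $7$ and the lines $(2,1)$ and $(3,1)$ would form a $4$-cycle.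

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{The graph is $C_4$-free.} Every edge joins a point to a line, so a $4$-cycle consists of points $u<u'$ and distinct lines $(p,b)$, $(p',b')$, each adjacent to both points. If $p=p'$, then $b$ and $b'$ are both the residue of $u$ modulo $p$, and the lines coincide. So $p$ and $p'$ are distinct primes dividing $u'-u$, and $pp'$ divides $u'-u$. But $p^2>u'$ and $p'^2>u'$ give $pp'>u'>u'-u>0$, a contradiction.

\emph{Degrees.} A point has exactly one neighbor for each prime $p>\sqrt u$, so we must find which primes have all their lines among the first $n$ vertices. Fix $\theta$ with $0<\theta<1-1/K$ and let $x=\sqrt{\theta n\log n}$. Then $2\log x=\log n+\log(\theta\log n)\sim\log n$, and by \eqref{eq:sump} the number of lines with $p\le x$ is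
\[
\sum_{p\le x}p\sim\frac{\theta n\log n}{\log n}=\theta n .
\]
These lines come first in the list. The vertices $1,\dots,n$ include the first $n-\lfloor n/K\rfloor\ge(1-1/K)n$ lines, and $1-1/K>\theta$. So for large $n$ every line with $p\le x$ is a vertex of $G_n$. A point $u$ with $Ku\le n$ is adjacent to the line $(p,b)$, with $b$ the residue of $u$ modulo $p$, for every prime $p$ with $\sqrt u<p\le x$. Since $u\le n$,
\[
\deg_n(Ku)\ge\pi(x)-\pi(\sqrt n),
\]
a bound that does not depend on $u$. Here
\[
\pi(x)\sim\frac{2x}{\log n}=2\sqrt\theta\,\sqrt{\frac n{\log n}},\qquad \pi(\sqrt n)\sim\frac{2\sqrt n}{\log n}=o\Bigl(\sqrt{\frac n{\log n}}\Bigr).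
\]
The lower limit in the theorem is therefore at least $2\sqrt\theta$, and we let $\theta\to1-1/K$.
\end{proof}

\begin{remark}\label{rem:gap}
For this graph the gap between $2$ and $2/\sqrt{\log2}$ comes from Lemma~\ref{lem:pairs}(b). Points $u<y$ have a common neighbor exactly when a prime $p>\sqrt y$ divides $y-u$, and then only one. For fixed $y$ the number of such $u$ is
\[
\sum_{p>\sqrt y}\Bigl\lfloor\frac{y-1}p\Bigr\rfloor=y\sum_{\sqrt y<p\le y}\frac1p+O(\pi(y))=(\log2+o(1))\,y,
\]
because partial summation gives $\sum_{\sqrt y<p\le y}1/p=o(1)+\int_{\sqrt y}^y\pi(s)s^{-2}\,ds\to\log2$. So among the first $r$ points only $(\log2+o(1))r^2$ ordered pairs have a common neighbor. With this count in place of $tr^2$, the proof of Theorem~\ref{thm:general} yields the constant $2$ for the points of this graph.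
\end{remark}

\begin{remark}\label{rem:lines}
The construction says nothing about $\delta(G_n)$. The truncation that excludes $4$-cycles also freezes the lines: $(p,b)$ is adjacent only to points $u<p^2$ in one class modulo $p$, so its degree is at most $p$. The vertex $1$, the line $(2,0)$, has the point $2$ as its only neighbor, and $\delta(G_n)\le1$ for all $n$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Infinite $C4$-free graphs},
\texttt{http://matematicas.uam.es/\allowbreak\textasciitilde franciscojavier.cilleruelo/\allowbreak Papers/\allowbreak Infinite\%20C4-free\%20graphs.pdf}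

\end{thebibliography}
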